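# Closure under products and split subobjects, injectivity classes, and measurable cardinals

## 1. The guess: closure under products and split subobjects is enough

Many classes of objects in algebra are described by an extension property: $K$ belongs to the class if every morphism $X\to K$ of a certain kind extends along a given $X\to Y$. Such a class is always closed under products and under split subobjects. Are these two closure properties all there is to it? That is, in a locally presentable category, is every full subcategory closed under products and split subobjects given by an extension property? The answer one would first guess is yes, and the simplest cases below all agree with it. We shall see that ZFC cannot prove this guess (if ZFC is consistent), and we shall find exactly which set-theoretic principle it is equivalent to.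

Here are the notions. Let $\lambda$ be a regular cardinal.

**Definition (presentability).** An object $A$ of $\mathcal K$ is $\lambda$-presentable if $\mathcal K(A,-)$ preserves $\lambda$-directed colimits. The category $\mathcal K$ is locally $\lambda$-presentable if it is cocomplete and has a set $\mathcal A$ of $\lambda$-presentable objects such that every object is a $\lambda$-directed colimit of objects from $\mathcal A$. It is locally presentable if this holds for some regular $\lambda$.

In the category of sets the $\lambda$-presentable objects are the sets of size less than $\lambda$, and every set is the $\lambda$-directed union of its subsets of size less than $\lambda$. Locally presentable categories are also complete, so products always exist.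

**Definition (injectivity).** An object $K$ is injective with respect to $h\colon X\to Y$ if every $f\colon X\to K$ factors as $f=g\circ h$ with $g\colon Y\to K$. For a class $\mathcal H$ of morphisms (not necessarily a set), $\mathrm{Inj}\,\mathcal H$ is the full subcategory of objects injective with respect to every $h\in\mathcal H$. A full subcategory is an injectivity class if it equals $\mathrm{Inj}\,\mathcal H$ for some class $\mathcal H$ of morphisms.

For example, a set is injective with respect to $\emptyset\to 1$ iff it is nonempty, and with respect to $2\to 1$ iff it has at most one element.

**Definition (closure).** A full subcategory $\mathcal L$ is closed under products if all products of set-indexed families of its objects lie in $\mathcal L$; this includes the empty family, so the terminal object lies in $\mathcal L$. It is closed under split subobjects if, whenever $m\colon B\to A$ and $r\colon A\to B$ satisfy $rm=\mathrm{id}_B$ and $A\in\mathcal L$, then $B\in\mathcal L$.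

Closure under split subobjects includes closure under isomorphism.

*Every injectivity class has these closure properties.* If $f\colon X\to\prod_i K_i$ and each $K_i$ is injective with respect to $h$, extend each component $f_i$ to $g_i$ and use $\langle g_i\rangle$. If $rm=\mathrm{id}_B$ and $A$ is injective with respect to $h$, then for $f\colon X\to B$ we have $mf=gh$ for some $g$, and $f=rmf=(rg)h$.

The question is about the converse. Write **(S)** for the statement:

> *Every full subcategory of a locally presentable category closed under products and split subobjects is an injectivity class.*

Let us test (S) by hand.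

**Example 1 (sets).** Let $\mathcal L\subseteq\mathbf{Set}$ be closed under products and split subobjects. It contains $1$. Suppose that it contains a set with at least two elements. Then $2$ is a retract of that set, so $2\in\mathcal L$ and all powers $2^X$ are in $\mathcal L$. Every nonempty $X$ embeds in $2^X$ by $x\mapsto\{x\}$, and an injection out of a nonempty set splits; so all nonempty sets are in $\mathcal L$. Hence, up to isomorphism, $\mathcal L$ is one of four classes: $\{1\}$, $\{\emptyset,1\}$, the nonempty sets, all sets. They are $\mathrm{Inj}\{\emptyset\to1,\,2\to1\}$, $\mathrm{Inj}\{2\to 1\}$, $\mathrm{Inj}\{\emptyset\to 1\}$ and $\mathrm{Inj}\,\emptyset$.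

**Example 2 (vector spaces over a field $k$).** If $\mathcal L$ contains some $V\neq0$, then $k$ is a retract of $V$, all powers of $k$ are in $\mathcal L$, and every $W$ embeds in $k^{W^*}$ by evaluation. Subspaces split, so $\mathcal L$ is everything. The only other possibility is $\mathcal L=\{0\}=\mathrm{Inj}\{k\to0\}$.

**Example 3 (a complete lattice, viewed as a category).** It is locally presentable: if $\lambda$ is regular and larger than its size, every $\lambda$-directed diagram attains its join, so every element is $\lambda$-presentable. Products are meets, and split monomorphisms are identities by antisymmetry. So $\mathcal L$ is a subset closed under all meets. Put $c(x)=\bigwedge\{l\in\mathcal L:x\le l\}$. Then $c(x)\in\mathcal L$, and $\mathcal L=\mathrm{Inj}\{x\to c(x):x\notin\mathcal L\}$. Indeed if $l\in\mathcal L$ and $x\le l$ then $c(x)\le l$; and if $x\notin\mathcal L$, then $c(x)\not\le x$, so $x$ is not injective with respect to $x\to c(x)$.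

**Conventions.** The base theory is ZFC. "Class" means class definable with parameters (the proofs also work in NBG), so (S) is a scheme. "Measurable" means: an uncountable cardinal $\kappa$ carrying a nonprincipal $\kappa$-complete ultrafilter. A filter is $\kappa$-complete if it is closed under intersections of fewer than $\kappa$ members; filters and ultrafilters are proper. $\mathrm{Reg}$ is the class of infinite regular cardinals, and $P_\kappa(\theta)=\{x\subseteq\theta:|x|<\kappa\}$.

As for background, an affirmative answer is known under an additional hypothesis of large-cardinal type related to Vopěnka's principle. So the issue is what ZFC alone can do.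

## 2. One object at a time, and the product that is too large

How would one prove (S)? For each object $K$ outside $\mathcal L$ one must find a morphism that all of $\mathcal L$ respects and $K$ does not. The first lemma says that this morphism may be taken to start at $K$ itself.

**Lemma 1.** Let $\mathcal K$ have pushouts and let $\mathcal L\subseteq\mathcal K$ be a full subcategory. Then $\mathcal L$ is an injectivity class iff for every $K\notin\mathcal L$ there is $h\colon K\to P$, not a split mono, such that every object of $\mathcal L$ is injective with respect to $h$.

*Proof.* ($\Leftarrow$) Let $\mathcal H_{\mathcal L}$ be the class of all $h$ with $\mathcal L\subseteq\mathrm{Inj}\{h\}$. Then $\mathcal L\subseteq\mathrm{Inj}\,\mathcal H_{\mathcal L}$. If $K\notin\mathcal L$, take $h\colon K\to P$ as given; it belongs to $\mathcal H_{\mathcal L}$. Since $h$ is not split, $\mathrm{id}_K$ does not factor through $h$, so $K\notin\mathrm{Inj}\,\mathcal H_{\mathcal L}$. Hence $\mathcal L=\mathrm{Inj}\,\mathcal H_{\mathcal L}$.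

($\Rightarrow$) Let $\mathcal L=\mathrm{Inj}\,\mathcal H$ and $K\notin\mathcal L$. Choose $h'\colon X\to Y$ in $\mathcal H$ and $f\colon X\to K$ that does not factor through $h'$. Form the pushout, with $h\colon K\to P$, $q\colon Y\to P$ and $hf=qh'$.

Every $L\in\mathcal L$ is injective with respect to $h$: given $g\colon K\to L$, the composite $gf\colon X\to L$ equals $g'h'$ for some $g'\colon Y\to L$, because $L\in\mathrm{Inj}\,\mathcal H$. By the universal property there is $P\to L$ restricting to $g$ along $h$ and to $g'$ along $q$.

The morphism $h$ is not a split mono: if $rh=\mathrm{id}_K$, then $(rq)h'=rhf=f$, so $f$ factors through $h'$, a contradiction. $\blacksquare$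

The proof also shows that being an injectivity class is one definite statement about $\mathcal L$, namely $\mathcal L=\mathrm{Inj}\,\mathcal H_{\mathcal L}$: if $\mathcal L=\mathrm{Inj}\,\mathcal H$ for any class $\mathcal H$, then $\mathcal H\subseteq\mathcal H_{\mathcal L}$ and $\mathcal L\subseteq\mathrm{Inj}\,\mathcal H_{\mathcal L}\subseteq\mathrm{Inj}\,\mathcal H=\mathcal L$.

**The first approach.** Given $K\notin\mathcal L$, map $K$ into the product of everything in $\mathcal L$. If $\mathcal L$ consists of the split subobjects of products of members of a *set* $\mathcal S\subseteq\mathcal L$, this works. Take the canonical morphism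
$$h\colon K\longrightarrow P=\prod_{L\in\mathcal S}L^{\mathcal K(K,L)},$$
whose component at $(L,g)$ is $g$. It is not a split mono: $P\in\mathcal L$, so a splitting would put $K$ into $\mathcal L$. Each $L\in\mathcal S$ is injective with respect to $h$, since every $g\colon K\to L$ is a component of $h$. As $\mathrm{Inj}\{h\}$ is closed under products and split subobjects, all of $\mathcal L$ is injective with respect to $h$, and Lemma 1 applies. This covers Examples 1–3 again.

**Where it stops.** In general $\mathcal L$ is a proper class. For each *set* $\mathcal S\subseteq\mathcal L$ we obtain a non-split $h_{\mathcal S}\colon K\to P_{\mathcal S}$ that the members of $\mathcal S$ respect. But $P_{\mathcal S}$ may grow with $\mathcal S$, and the product over all of $\mathcal L$ does not exist. Lemma 1 demands one object $P$ that serves the whole of $\mathcal L$. To defeat (S), we should look for $\mathcal L$ and $K$ such that no single $P$ can serve: objects of $\mathcal L$ that, seen from any $P$ of bounded size, look as if they did not belong to $\mathcal L$.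

## 3. $\lambda$-complete Boolean algebras and their points

Let $\lambda$ be uncountable and regular.

**Definition.** The category $\mathbf{Boo}_\lambda$ has as objects the Boolean algebras in which all families of fewer than $\lambda$ elements have joins, including the trivial algebra $\mathbf 1$ (with $0=1$). Its morphisms, called homs, are the Boolean homomorphisms preserving these joins. A hom $A\to\mathbf 2=\{0,1\}$ will be called a point of $A$, and $A$ is pointless if it has none.

*$\mathbf{Boo}_\lambda$ is locally $\lambda$-presentable.* It is a variety with operations of arity less than $\lambda$: to the Boolean axioms add, for all index sets $\alpha<\lambda$, the equations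
$$x_j\wedge\bigvee_i x_i=x_j,\qquad y\wedge\bigvee_i x_i=\bigvee_i(y\wedge x_i).$$
The first says that $\bigvee_i x_i$ is an upper bound. If all $x_i\le y$, the second gives $y\wedge\bigvee_i x_i=\bigvee_i x_i$, so it is the least one. Conversely both hold for actual joins in a Boolean algebra. Such a variety is locally $\lambda$-presentable (Adámek–Rosický, *Locally Presentable and Accessible Categories*, Thm 3.36).

We need four elementary facts.

* Products are formed on underlying sets, with operations coordinatewise, and $\mathbf 1$ is terminal.
* $\mathbf 2$ is initial.
* There is no hom $\mathbf 1\to\mathbf 2$, since $0=1$ in $\mathbf 1$ would have to go to both $0$ and $1$.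
* A hom $u\colon P(X)\to\mathbf 2$ is the same thing as a $\lambda$-complete ultrafilter on $X$, namely $\{a:u(a)=1\}$. Given $u$, this is an ultrafilter, and by complementation preservation of joins of fewer than $\lambda$ elements gives closure under intersections of fewer than $\lambda$ elements. Conversely, let $U$ be a $\lambda$-complete ultrafilter and $\bigcup_i a_i\in U$ with fewer than $\lambda$ sets. If no $a_i$ were in $U$, then $\bigcap_i(X\setminus a_i)=X\setminus\bigcup_i a_i$ would be in $U$, a contradiction; so the characteristic function of $U$ preserves such joins.

**Example 4 (an algebra without points).** Let $A$ be the algebra of Borel subsets of $[0,1)$ modulo Lebesgue null sets, in $\mathbf{Boo}_{\aleph_1}$. A point of $A$ yields a $\sigma$-hom $u$ from the Borel sets to $\mathbf 2$ with value $0$ on null sets. For each $n$, exactly one of the intervals $[i2^{-n},(i+1)2^{-n})$ has value $1$. The intersection of these countably many intervals has value $1$, but it has at most one element, so it is null, a contradiction. Thus $A$ is pointless.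

**Example 5 (why $\lambda$ is uncountable).** For ordinary Boolean algebras, every nontrivial algebra has a hom to $\mathbf 2$ by the Boolean prime ideal theorem. So the class of pointless ones is $\{\mathbf 1\}=\mathrm{Inj}\{\mathbf 2\to\mathbf 1\}$, and it gives no counterexample.

**What Lemma 1 says at $K=\mathbf 2$.** Since $\mathbf 2$ is initial, each $P$ has exactly one hom $h\colon\mathbf 2\to P$. It is a split mono iff $P$ has a point, because $rh=\mathrm{id}_{\mathbf 2}$ holds automatically for every hom $r\colon P\to\mathbf 2$. An algebra $A$ is injective with respect to $h$ iff there is a hom $P\to A$. So if $\mathcal L\subseteq\mathbf{Boo}_\lambda$ is an injectivity class and $\mathbf 2\notin\mathcal L$, then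

$$\text{there is a pointless } P \text{ with a hom } P\to A \text{ for every } A\in\mathcal L. \tag{1}$$

## 4. Filter quotients: no small algebra can tell that they are pointless

We want, for every candidate $P$ in (1), an $A\in\mathcal L$ receiving no hom from $P$. The tool is the quotient of a power set by a highly complete filter.

*Quotients.* Let $F$ be a $\kappa$-complete filter on $X$ with $\kappa\ge\lambda$, and set
$$a\sim b\iff\{\xi\in X:\xi\in a\Leftrightarrow\xi\in b\}\in F.$$
This is a congruence on $P(X)$ for all operations of arity less than $\lambda$. Complements of $a$ and $b$ agree where $a$ and $b$ do; and if $a_i\sim b_i$ for $i<\alpha<\lambda$, then $\bigcup a_i$ and $\bigcup b_i$ agree at least on the intersection of the fewer than $\lambda\le\kappa$ agreement sets, which is in $F$. So $P(X)/F\in\mathbf{Boo}_\lambda$ and $P(X)\to P(X)/F$ is a hom. It sends each member of $F$ to $1$.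

Although $P(X)/F$ may be pointless, the next lemma says that every small algebra mapping to it does have a point, supplied by an actual element $\xi\in X$.

**Lemma 2.** Let $P\in\mathbf{Boo}_\lambda$, let $\kappa\ge\lambda$ be a cardinal with $\kappa>|P|+\sum_{\alpha<\lambda}|P|^{|\alpha|}$, and let $F$ be a $\kappa$-complete filter on $X$. If there is a hom $g\colon P\to P(X)/F$, then there is a hom $P\to\mathbf 2$.

For $\lambda=\aleph_1$ and nontrivial $P$, the sum is just $|P|^{\aleph_0}$.

*Proof.* For each $p\in P$ choose $s(p)\subseteq X$ representing $g(p)$. The map $s$ need not preserve any operation, but each single instance of preservation holds on a set in $F$. Precisely, the following sets are in $F$: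

* $s(1)$, because $s(1)\sim X$;
* for each $p\in P$, the set $\{\xi:\xi\in s(\neg p)\Leftrightarrow\xi\notin s(p)\}$, because $s(\neg p)\sim X\setminus s(p)$;
* for each family $(p_i)_{i<\alpha}$ in $P$ with $\alpha<\lambda$, the set $\{\xi:\xi\in s(\bigvee_i p_i)\Leftrightarrow\exists i\ \xi\in s(p_i)\}$, because $s(\bigvee_i p_i)\sim\bigcup_i s(p_i)$.

There are at most $1+|P|+\sum_{\alpha<\lambda}|P|^{|\alpha|}$ of these sets. The sum has $\lambda$ terms, each at least $1$, so it is infinite, the extra $1$ does not matter, and there are fewer than $\kappa$ sets. Their intersection is in $F$, hence nonempty. Pick $\xi$ in it and put $\chi(p)=1$ if $\xi\in s(p)$ and $\chi(p)=0$ otherwise. By the choice of $\xi$, $\chi$ preserves $1$, complements, and joins of fewer than $\lambda$ elements. So $\chi\colon P\to\mathbf 2$ is a hom. $\blacksquare$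

To know that a quotient is pointless we must control $\lambda$-complete ultrafilters.

**Lemma 3.** If a set $X$ carries a nonprincipal $\lambda$-complete ultrafilter $U$ ($\lambda$ uncountable), then there is a measurable cardinal $\ge\lambda$.

*Proof.* Call a set null if it is not in the ultrafilter in question. Let $\mu$ be the least cardinal such that $X$ has a partition into $\mu$ null sets. Such a cardinal exists, since singletons are null.

We have $\mu\ge\lambda$: if $X$ were partitioned into fewer than $\lambda$ null sets, the intersection of their complements would be in $U$, but it is empty. In particular $\mu>\omega$.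

Fix a partition into $\mu$ null sets and let $\pi\colon X\to\mu$ be the corresponding map. Then $V=\{Z\subseteq\mu:\pi^{-1}(Z)\in U\}$ is an ultrafilter on $\mu$, and singletons are $V$-null, so $V$ is nonprincipal.

$V$ is $\mu$-complete. Otherwise, passing to complements, there are $\nu<\mu$ and $V$-null sets $N_j$ ($j<\nu$) with $N=\bigcup_j N_j\in V$. The sets $\pi^{-1}(N_j)\setminus\bigcup_{i<j}\pi^{-1}(N_i)$ are null, being subsets of null sets. Together with the null set $X\setminus\pi^{-1}(N)$, and after omitting empty sets, they partition $X$ into at most $\nu+1$ null sets. Since $\mu$ is infinite, $\nu+1<\mu$, contradicting the minimality of $\mu$.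

So $\mu\ge\lambda$ is uncountable and carries a nonprincipal $\mu$-complete ultrafilter; it is measurable. $\blacksquare$

## 5. Pointless algebras when no cardinal $\ge\lambda$ is measurable

**Theorem 1.** Let $\lambda$ be an uncountable regular cardinal such that there is no measurable cardinal $\ge\lambda$. Let
$$\mathcal L=\{A\in\mathbf{Boo}_\lambda:\text{there is no hom }A\to\mathbf 2\}.$$
Then $\mathcal L$ is closed under products and split subobjects in the locally presentable category $\mathbf{Boo}_\lambda$, but it is not an injectivity class. So (S) fails in $\mathbf{Boo}_\lambda$. In particular ($\lambda=\aleph_1$), ZFC + "no measurable cardinals" refutes (S), and if ZFC is consistent, then ZFC does not prove (S).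

*Proof.* **Step 1: split subobjects.** Let $m\colon B\to A$, $r\colon A\to B$, $rm=\mathrm{id}_B$ and $A\in\mathcal L$. If $B$ had a point, composing it with $r$ would give a point of $A$. So $B\in\mathcal L$.

**Step 2: products.** This step shows that a point of a product comes from a point of one factor. The empty product $\mathbf 1$ is in $\mathcal L$. Let $A=\prod_{i\in I}A_i$ with $I\neq\emptyset$ and all $A_i\in\mathcal L$, and suppose $u\colon A\to\mathbf 2$ is a hom. For $J\subseteq I$ let $e_J\in A$ be $1$ on the coordinates in $J$ and $0$ elsewhere. Since operations are coordinatewise, $J\mapsto e_J$ is a hom $P(I)\to A$. Hence $J\mapsto u(e_J)$ is a hom $P(I)\to\mathbf 2$, that is, a $\lambda$-complete ultrafilter on $I$. By Lemma 3 and the hypothesis on $\lambda$, it is principal, so $u(e_{\{i\}})=1$ for some $i$.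

For $a\in A_i$ let $\bar a\in A$ be $a$ at coordinate $i$ and $0$ elsewhere, and put $v(a)=u(\bar a)$. The map $a\mapsto\bar a$ preserves $0$, binary meets and joins of fewer than $\lambda$ elements, so $v$ does too. Moreover $v(1)=u(e_{\{i\}})=1$. Complements are then preserved, since $v(a)\vee v(\neg a)=v(1)=1$ and $v(a)\wedge v(\neg a)=v(0)=0$. So $v$ is a point of $A_i$, contradicting $A_i\in\mathcal L$.

**Step 3: $\mathcal L$ is not an injectivity class.** Here we produce, for any candidate $P$, a pointless algebra that $P$ cannot map to. The identity is a point of $\mathbf 2$, so $\mathbf 2\notin\mathcal L$. Suppose $\mathcal L$ is an injectivity class. By (1) there is $P$ without a hom to $\mathbf 2$ but with a hom $P\to A$ for every $A\in\mathcal L$. Choose a regular $\kappa\ge\lambda$ with $\kappa>|P|+\sum_{\alpha<\lambda}|P|^{|\alpha|}$, and let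
$$F=\{a\subseteq\kappa:|\kappa\setminus a|<\kappa\}.$$
Since $\kappa$ is regular, a union of fewer than $\kappa$ sets of size less than $\kappa$ has size less than $\kappa$, so $F$ is a ($\kappa$-complete, proper) filter. Put $A=P(\kappa)/F$.

The algebra $A$ is pointless. A hom $A\to\mathbf 2$, composed with $P(\kappa)\to A$, would be a $\lambda$-complete ultrafilter on $\kappa$ containing $F$. As $\kappa\setminus\{\xi\}\in F$ for each $\xi$, it would be nonprincipal, and Lemma 3 would give a measurable cardinal $\ge\lambda$, contrary to hypothesis.

So $A\in\mathcal L$, and there is a hom $P\to A=P(\kappa)/F$. By Lemma 2 there is a hom $P\to\mathbf 2$, a contradiction.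

**Step 4: unprovability.** We transfer this to ZFC. If there are no measurable cardinals, the first part applies with $\lambda=\aleph_1$, and (S) fails for the parameter-free definable class $\mathcal L\subseteq\mathbf{Boo}_{\aleph_1}$. By Scott (1961), $V=L$ implies that there are no measurable cardinals; by Gödel, Con(ZFC) implies Con(ZFC + $V=L$). So if ZFC is consistent, then it has a consistent extension that refutes (S), and ZFC does not prove (S). $\blacksquare$

The absence of measurable cardinals was used twice: for closure under products, and to see that $P(\kappa)/F$ is pointless. When there are large measurable cardinals, both arguments stop. To find out how much of (S) survives, we replace the single filter on $\kappa$ by filters on sets $P_\kappa(\theta)$, and the class of all pointless algebras by the class which these quotients generate.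

## 6. The principle (U): ultrafilters spread over many $P_\kappa(\theta(\kappa))$

**(U)** *For every uncountable regular $\lambda$ and every class function $\theta$ assigning to each $\kappa\in\mathrm{Reg}$ a cardinal $\theta(\kappa)\ge\kappa$, there are a set $I\subseteq\mathrm{Reg}$ and a $\lambda$-complete ultrafilter $U$ on*
$$X_I=\{(\kappa,x):\kappa\in I,\ x\in P_\kappa(\theta(\kappa))\}$$
*such that for each $f\in\prod_{\kappa\in I}\theta(\kappa)$ we have $\{(\kappa,x)\in X_I:f(\kappa)\in x\}\in U$.*

To get a feeling for it, take $I=\{\kappa\}$. Then $U$ is a $\lambda$-complete ultrafilter on $P_\kappa(\theta)$, where $\theta=\theta(\kappa)$, such that for each $\xi<\theta$, almost every $x$ contains $\xi$. If $\lambda=\omega$ were allowed, this would be no problem: with $\kappa=\omega$, the sets $\{x\in P_\omega(\theta):\xi\in x\}$ have the finite intersection property, so they extend to an ultrafilter. For uncountable $\lambda$ the completeness of $U$ is the real demand. A larger $I$ gives freedom: no single $\kappa$ has to carry such an ultrafilter by itself.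

**Theorem 2.** The following are equivalent:

1. (i) (S);
2. (ii) (S) for all categories $\mathbf{Boo}_\lambda$, $\lambda$ uncountable regular;
3. (iii) (U).

That (i) implies (ii) is trivial. The next two sections prove (ii)$\Rightarrow$(iii) and (iii)$\Rightarrow$(i).

One filter will be used repeatedly.

**The cone filter.** For $\kappa\in\mathrm{Reg}$ and a cardinal $\theta\ge\kappa$, let $F_{\kappa,\theta}$ be the filter on $P_\kappa(\theta)$ generated by the cones $\{x:y\subseteq x\}$, $y\in P_\kappa(\theta)$. The intersection of fewer than $\kappa$ cones, given by sets $y_i$, is the cone given by $\bigcup_i y_i$, and $|\bigcup_i y_i|<\kappa$ by regularity. So $F_{\kappa,\theta}$ consists of the sets that include a cone, it is $\kappa$-complete, and it is proper because the cone given by $y$ contains $y$.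

## 7. From a failure of (U) to a class in $\mathbf{Boo}_\lambda$

*Proof of (ii)$\Rightarrow$(iii).* Suppose (U) fails for $\lambda$ and $\theta$. We construct a subcategory of $\mathbf{Boo}_\lambda$ that violates (S). Let $R=\{\kappa\in\mathrm{Reg}:\kappa\ge\lambda\}$. For $\kappa\in R$ put $F_\kappa=F_{\kappa,\theta(\kappa)}$ and
$$A_\kappa=P\bigl(P_\kappa(\theta(\kappa))\bigr)/F_\kappa\in\mathbf{Boo}_\lambda .$$
For each cardinal $\mu$ put $\Pi_\mu=\prod_{\kappa\in R\cap\mu}A_\kappa$, and let
$$\mathcal L=\{B\in\mathbf{Boo}_\lambda:\text{there is a hom }\Pi_\mu\to B\text{ for some }\mu\}.$$

**Step 1: closure.** This is now automatic, whatever the ultrafilters do. If $B\in\mathcal L$ and there is a hom $B\to C$, then $C\in\mathcal L$; applied to $r\colon A\to B$ with $rm=\mathrm{id}_B$, this gives closure under split subobjects. For products, let $(B_t)_{t\in T}$ be a set-indexed family in $\mathcal L$, and let $\mu_t$ be the least cardinal with a hom $\Pi_{\mu_t}\to B_t$. By Replacement there is a cardinal $\mu$ with $\mu\ge\mu_t$ for all $t$. Composing with the projections $\Pi_\mu\to\Pi_{\mu_t}$ we get homs $\Pi_\mu\to B_t$ for all $t$, hence a hom $\Pi_\mu\to\prod_tB_t$. The empty product $\mathbf 1$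 is included, being the codomain of a hom from any $\Pi_\mu$. Also $A_\kappa\in\mathcal L$ for each $\kappa\in R$, by the projection $\Pi_{\kappa^+}\to A_\kappa$.

**Step 2: $\mathbf 2\notin\mathcal L$.** This is where the failure of (U) enters. Suppose there is a hom $\Pi_\mu\to\mathbf 2$, and let $I=R\cap\mu$. Since $X_I$ is the disjoint union of the sets $P_\kappa(\theta(\kappa))$, $\kappa\in I$, taking sections gives an isomorphism, and we may form the composite
$$P(X_I)\cong\prod_{\kappa\in I}P\bigl(P_\kappa(\theta(\kappa))\bigr)\longrightarrow\Pi_\mu\longrightarrow\mathbf 2 .$$
It is a $\lambda$-complete ultrafilter $U$ on $X_I$. (If $I=\emptyset$, the composite would be a hom $\mathbf 1\to\mathbf 2$, already impossible.) If $Z\subseteq X_I$ has its section at each $\kappa\in I$ in $F_\kappa$, then $Z$ is sent to $1\in\Pi_\mu$, so $Z\in U$. For $f\in\prod_{\kappa\in I}\theta(\kappa)$ the set $\{(\kappa,x):f(\kappa)\in x\}$ is such a $Z$: its section at $\kappa$ is the cone given by $\{f(\kappa)\}$. So $I$ and $U$ verify (U) for $\lambda,\theta$, contrary to assumption.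

**Step 3: $\mathcal L$ is not an injectivity class.** As in Theorem 1, no single $P$ can serve. If $\mathcal L$ were an injectivity class, then by Step 2 and (1) there would be a $P$ without a hom to $\mathbf 2$ but with homs $P\to A_\kappa$ for all $\kappa\in R$. Choose $\kappa\in R$ with $\kappa>|P|+\sum_{\alpha<\lambda}|P|^{|\alpha|}$. As $F_\kappa$ is $\kappa$-complete, Lemma 2 gives a hom $P\to\mathbf 2$, a contradiction.

So (S) fails for $\mathcal L\subseteq\mathbf{Boo}_\lambda$, and (ii) fails. $\blacksquare$

## 8. From (U) to injectivity: gluing partial retractions along an ultrafilter

*Proof of (iii)$\Rightarrow$(i).* Assume (U). Let $\mathcal L$ be closed under products and split subobjects in a locally presentable category $\mathcal K$, and suppose that $\mathcal L$ is not an injectivity class. Fix, by Lemma 1, an object $K\notin\mathcal L$ such that for every $h\colon K\to P$ that is not a split mono, some $L\in\mathcal L$ is not injective with respect to $h$.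

The plan is as follows. Since no $P$ serves, $\mathcal L$ contains objects under $K$ that look, from every small $P$, as if they could be retracted to $K$. Small pieces of such an object do map to $K$. We glue these partial maps along the ultrafilter from (U) into one retraction to $K$, which would force $K\in\mathcal L$. Gluing over one object would need an ultrafilter on a single $P_\kappa(\theta)$. With (U) we glue over many objects $L_\kappa$ simultaneously and obtain a map out of their product. That is good enough, since $\mathcal L$ is closed under products.

**Step 1: make $K$ initial.** We pass to the category where "retraction to $K$" becomes "morphism to $0$". Let $\mathcal C=K\downarrow\mathcal K$, with objects $(C,c)$, $c\colon K\to C$. It is again locally presentable (Adámek–Rosický, Prop. 1.57). Its initial object is $0=(K,\mathrm{id}_K)$, and its products are $\prod_i(C_i,c_i)=(\prod_iC_i,\langle c_i\rangle)$, since a morphism into the latter is a family of morphisms compatible with the $c_i$. Let $\mathcal L_K\subseteq\mathcal C$ consist of all $(L,c)$ with $L\in\mathcal L$. It is closed under products. Moreover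

$$\text{no object of }\mathcal L_K\text{ admits a morphism to }0, \tag{2}$$

because $r\colon(L,c)\to(K,\mathrm{id}_K)$ means $rc=\mathrm{id}_K$, so that $K$ would be a split subobject of $L\in\mathcal L$. The choice of $K$ now reads:

$$\text{if }P\in\mathcal C\text{ has no morphism to }0\text{, then some }L\in\mathcal L_K\text{ has no morphism }P\to L. \tag{3}$$

Indeed, $P=(P',h)$ has no morphism to $0$ iff $h$ is not a split mono. If $L'\in\mathcal L$ is not injective with respect to $h$, there is $g\colon K\to L'$ that does not factor through $h$, and $(L',g)\in\mathcal L_K$ receives no morphism from $P$.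

**Step 2: small test objects.** We fix a set of objects through which morphisms can be described. Say that $\mathcal C$ is locally $\mu$-presentable, and let $\mathcal A$ be a small full subcategory of representatives of its $\mu$-presentable objects. It is dense: each $C\in\mathcal C$ is the colimit of the projection $\mathcal A\downarrow C\to\mathcal C$, with the morphisms $a\colon A\to C$ as colimit cocone. Equivalently, the functor
$$E\colon\mathcal C\to\mathbf{Set}^{\mathcal A^{\mathrm{op}}},\qquad EC=\mathcal C(-,C)|_{\mathcal A},$$
is full and faithful (loc. cit., 1.22 and 1.26). We need fullness: a natural transformation $\rho\colon EC\to ED$ assigns to each $a\colon A\to C$ a morphism $\rho_A(a)\colon A\to D$, naturality says that these form a cocone on $\mathcal A\downarrow C$, and so there is $v\colon C\to D$ with $va=\rho_A(a)$ for all $a$. For $C\in\mathcal C$ put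
$$\mathrm{el}(C)=\{(A,a):A\in\mathcal A,\ a\in\mathcal C(A,C)\},$$
which is a set. As an illustration of these notions, in $\mathbf{Set}$ the one-object subcategory $\{1\}$ is dense, with $\mathrm{el}(C)\cong C$.

**Step 3: null objects.** Here we say precisely what it means that $C$ looks, from small $P$, as if it mapped to $0$. For $\kappa\in\mathrm{Reg}$ let $\mathcal S_\kappa$ be a set of representatives, up to isomorphism, of colimits in $\mathcal C$ of diagrams in $\mathcal A$ whose shape has at most $\kappa+|\mathrm{Mor}\,\mathcal A|$ morphisms. (Up to isomorphism there is only a set of such shapes, and for each shape a set of diagrams.) Call $C\in\mathcal C$ $\kappa$-null if every $P\in\mathcal S_\kappa$ that has a morphism to $C$ has a morphism to $0$.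

For instance, let $\mathcal K=\mathbf{Boo}_\lambda$ and $K=\mathbf 2$, so that $\mathcal C$ may be identified with $\mathbf{Boo}_\lambda$. If $F$ is a $\kappa'$-complete filter on $X$ with $\kappa'\ge\lambda$ larger than $|P|+\sum_{\alpha<\lambda}|P|^{|\alpha|}$ for all $P$ in the set $\mathcal S_\kappa$, then $P(X)/F$ is $\kappa$-null. That is Lemma 2.

*For every $\kappa\in\mathrm{Reg}$, $\mathcal L_K$ contains a $\kappa$-null object.* For each $P\in\mathcal S_\kappa$ without a morphism to $0$ choose, by (3), some $L_P\in\mathcal L_K$ with no morphism $P\to L_P$ (choose among candidates of minimal rank, so that we choose from sets). Put $L=\prod_PL_P\in\mathcal L_K$; it is terminal if there are no such $P$. If such a $P$ had a morphism to $L$, composing with a projection would give $P\to L_P$. So no $P\in\mathcal S_\kappa$ without a morphism to $0$ maps to $L$, and $L$ is $\kappa$-null.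

**Step 4: choose $\theta$ and $\lambda$, and apply (U).** The function $\theta$ bounds the sizes of null objects. The cardinal $\lambda$ bounds the number of possible values when we glue. Let $\theta(\kappa)$ be the maximum of $\kappa$ and the least possible cardinality of $\mathrm{el}(L)$ for $\kappa$-null $L\in\mathcal L_K$. Let $\lambda$ be an uncountable regular cardinal with $\lambda>|\mathrm{el}(0)|$. Let $I$ and $U$ be given by (U) for $\lambda$ and $\theta$. For each $\kappa\in I$ choose (again among candidates of minimal rank) a $\kappa$-null $L_\kappa\in\mathcal L_K$ with $|\mathrm{el}(L_\kappa)|\le\theta(\kappa)$, and an injection $e_\kappa\colon\mathrm{el}(L_\kappa)\to\theta(\kappa)$.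

**Step 5: partial retractions.** For each $(\kappa,x)\in X_I$ we get a morphism to $0$ from the piece of $L_\kappa$ described by $x$. Consider the full subcategory of $\mathcal A\downarrow L_\kappa$ on the set of objects $e_\kappa^{-1}(x)$. It has fewer than $\kappa$ objects, and each hom-set has at most $|\mathrm{Mor}\,\mathcal A|$ elements; as $\kappa$ is infinite, it has at most $\kappa+|\mathrm{Mor}\,\mathcal A|$ morphisms. Let $P_{\kappa,x}$ be the colimit in $\mathcal C$ of its projection to $\mathcal A$, with injections
$$i^{\kappa,x}_a\colon A\to P_{\kappa,x}\qquad\text{for }(A,a)\in e_\kappa^{-1}(x).$$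
So $P_{\kappa,x}$ is isomorphic to a member of $\mathcal S_\kappa$. The morphisms $a\colon A\to L_\kappa$ form a cocone on the diagram, so there is a morphism $P_{\kappa,x}\to L_\kappa$. Since $L_\kappa$ is $\kappa$-null, there is a morphism $P_{\kappa,x}\to 0$. Choose one, $r_{\kappa,x}$. No compatibility between different $x$ is required.

**Step 6: gluing.** We claim that there is a morphism $\prod_{\kappa\in I}L_\kappa\to 0$. By fullness of $E$ it suffices to give a natural transformation with components
$$\rho_A\colon\prod_{\kappa\in I}\mathcal C(A,L_\kappa)\to\mathcal C(A,0),\qquad A\in\mathcal A,$$
since $\mathcal C(A,\prod_\kappa L_\kappa)=\prod_\kappa\mathcal C(A,L_\kappa)$. For $a=(a_\kappa)_{\kappa\in I}$ let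
$$D_a=\{(\kappa,x)\in X_I:e_\kappa(A,a_\kappa)\in x\}.$$
This is the set of pairs $(\kappa,x)$ for which $(A,a_\kappa)$ is part of the diagram for $P_{\kappa,x}$. By (U) for $f(\kappa)=e_\kappa(A,a_\kappa)$, we have $D_a\in U$. Consider the function
$$D_a\to\mathcal C(A,0),\qquad(\kappa,x)\mapsto r_{\kappa,x}\,i^{\kappa,x}_{a_\kappa}.$$
It has at most $|\mathrm{el}(0)|<\lambda$ values, so $D_a$ is the union of fewer than $\lambda$ fibers. By $\lambda$-completeness one of the fibers is in $U$; exactly one, because distinct fibers are disjoint. Let $\rho_A(a)$ be the value on it.

*Naturality.* Let $t\colon A'\to A$ in $\mathcal A$ and write $at=(a_\kappa t)_{\kappa\in I}$. Let $(\kappa,x)\in D_a\cap D_{at}$; this set is in $U$. Both $(A,a_\kappa)$ and $(A',a_\kappa t)$ are objects of the diagram for $P_{\kappa,x}$, and $t\colon(A',a_\kappa t)\to(A,a_\kappa)$ is a morphism of it, because the subcategory is full. Hence $i^{\kappa,x}_{a_\kappa}t=i^{\kappa,x}_{a_\kappa t}$ and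
$$r_{\kappa,x}\,i^{\kappa,x}_{a_\kappa t}=(r_{\kappa,x}\,i^{\kappa,x}_{a_\kappa})\,t .$$
On a set in $U$ the left side equals $\rho_{A'}(at)$, and on a set in $U$ the right side equals $\rho_A(a)t$. Two sets in $U$ meet inside $D_a\cap D_{at}$, so $\rho_{A'}(at)=\rho_A(a)t$. This proves the claim.

**Step 7: contradiction.** The product $\prod_{\kappa\in I}L_\kappa$ is in $\mathcal L_K$ and has a morphism to $0$, contradicting (2). So $\mathcal L$ is an injectivity class. This proves Theorem 2. $\blacksquare$

## 9. Measurable cardinals from (S), and (S) from strongly compact cardinals

With Theorem 2, statements about (S) become statements about ultrafilters.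

**Corollary (a).** (S) implies that there is a proper class of measurable cardinals.

*Proof.* Let $\lambda$ be uncountable regular and apply (U) to $\lambda$ and $\theta(\kappa)=\kappa$. The resulting $U$ is nonprincipal. For suppose $\{(\kappa,x)\}\in U$. Since $|x|<\kappa=\theta(\kappa)$, there is $f\in\prod_{\iota\in I}\theta(\iota)$ with $f(\kappa)\notin x$. The set $\{(\iota,y):f(\iota)\in y\}$ is in $U$ but does not contain $(\kappa,x)$, so the empty set would be in $U$, a contradiction. By Lemma 3 there is a measurable cardinal $\ge\lambda$. As $\lambda$ was arbitrary, there is a proper class of them. (Theorem 1 also gives this directly.) $\blacksquare$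

**Definition.** A cardinal $\kappa$ is $\lambda$-strongly compact if every $\kappa$-complete filter on any set extends to a $\lambda$-complete ultrafilter. An uncountable cardinal $\kappa$ is strongly compact if it is $\kappa$-strongly compact.

For $\lambda=\omega$ the property holds for every infinite $\kappa$, since every filter extends to an ultrafilter.

**Corollary (b).** If for every $\lambda$ there is a $\lambda$-strongly compact cardinal, then (S) holds. In particular, a proper class of strongly compact cardinals implies (S). So ZFC does not refute (S), if ZFC + "there is a proper class of strongly compact cardinals" is consistent.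

*Proof.* We verify (U) for given $\lambda,\theta$. Let $\kappa$ be $\lambda$-strongly compact. Every larger cardinal is so too, because a filter that is complete for a larger cardinal is $\kappa$-complete. So, replacing $\kappa$ by an infinite successor cardinal if necessary, we may take $\kappa$ to be infinite and regular. Put $I=\{\kappa\}$. The cone filter $F_{\kappa,\theta(\kappa)}$ on $P_\kappa(\theta(\kappa))$ is $\kappa$-complete, so it extends to a $\lambda$-complete ultrafilter. Transport that to $X_I=\{\kappa\}\times P_\kappa(\theta(\kappa))$. For each $f$ the set $\{(\kappa,x):f(\kappa)\in x\}$ corresponds to the cone given by $\{f(\kappa)\}$, so it is in the ultrafilter. By Theorem 2, (S) holds.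

If $\kappa\ge\lambda$ is strongly compact, then every $\kappa$-complete filter extends to a $\kappa$-complete, hence $\lambda$-complete, ultrafilter. So a proper class of strongly compact cardinals suffices, and the last sentence follows. $\blacksquare$

## 10. "Ord is Woodin" implies (S), and not conversely

**Definition.** Let $A$ be a class. A cardinal $\kappa$ is $A$-strong if for all $\beta$ there is an elementary $j\colon V\to M$ ($M$ transitive) with critical point $\kappa$, $j(\kappa)>\beta$, $V_\beta\subseteq M$ and $j(A)\cap V_\beta=A\cap V_\beta$, where $j(A)=\bigcup_\alpha j(A\cap V_\alpha)$. "Ord is Woodin" means: for every class $A$ there is an $A$-strong $\kappa$. (This is formalized with extenders as usual.)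

For $A=\emptyset$ the last condition is vacuous. We recall two textbook facts: the critical point of an elementary $j\colon V\to M$ is measurable, and measurable cardinals are inaccessible. We shall also use that
$$j(A)\cap V^M_{j(\alpha)}=j(A\cap V_\alpha)\quad\text{for every ordinal }\alpha, \tag{4}$$
which holds because for $\gamma\ge\alpha$ elementarity gives $j(A\cap V_\gamma)\cap V^M_{j(\alpha)}=j(A\cap V_\gamma\cap V_\alpha)=j(A\cap V_\alpha)$.

**Corollary (c).** If Ord is Woodin, then (S) holds.

*Proof.* We verify (U) for $\lambda,\theta$. The set $I$ will be $\mathrm{Reg}\cap\kappa$ for a suitable $\kappa$, and $U$ will be generated by a point $(k,x)$ of $j(X_I)$ with $k$ above $\kappa$. To control $\lambda$ and $\theta$ under $j$, code them into a class: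
$$A=\{(1,\lambda)\}\cup\{(0,\iota,\theta(\iota)):\iota\in\mathrm{Reg}\}.$$
Let $\kappa$ be $A$-strong and $k=(2^\kappa)^+$. Let $\beta$ be a limit ordinal larger than $\lambda$, $k$, $\theta(k)$ and all $\theta(\iota)$ with $\iota\in\mathrm{Reg}\cap\kappa$. Take $j\colon V\to M$ as in the definition for this $\beta$. Put $I=\mathrm{Reg}\cap\kappa$.

**Step 1: $\kappa>\lambda$.** This is needed for the completeness of $U$. Since $(1,\lambda)\in A\cap V_\beta$, it lies in $j(A)$, hence in $j(A\cap V_\alpha)$ for all large $\alpha$. For such $\alpha$, $A\cap V_\alpha$ has exactly one element with first coordinate $1$, so by elementarity $j(A\cap V_\alpha)$ has exactly one, namely $(1,j(\lambda))$. Hence $j(\lambda)=\lambda$. If $\kappa\le\lambda$, then $j(\kappa)\le j(\lambda)=\lambda<\beta<j(\kappa)$, a contradiction.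

**Step 2: $\theta(\iota)<\kappa$ for $\iota\in I$.** This bounds the number of functions $f$. We have $j(\iota)=\iota$. As in Step 1, $(0,\iota,\theta(\iota))\in A\cap V_\beta\subseteq j(A)$, while for large $\alpha$ the only element of $j(A\cap V_\alpha)$ of the form $(0,\iota,\cdot)$ is $(0,j(\iota),j(\theta(\iota)))=(0,\iota,j(\theta(\iota)))$. So $j(\theta(\iota))=\theta(\iota)$. If $\theta(\iota)\ge\kappa$, then $j(\theta(\iota))\ge j(\kappa)>\beta>\theta(\iota)$, a contradiction. It follows that $|\prod_{\iota\in I}\theta(\iota)|\le\kappa^\kappa=2^\kappa$.

**Step 3: $k\in j(I)$ and $j(\theta|_I)(k)=\theta(k)$.** This shows that $k$ is a legitimate index on the $M$-side. The cardinal $k$ is regular in $V$, hence in $M\subseteq V$, and $k<\beta<j(\kappa)$. Since $j(I)$ is the set of infinite regular cardinals of $M$ below $j(\kappa)$, we get $k\in j(I)$. Next, $(0,k,\theta(k))\in A\cap V_\beta\subseteq j(A)$. It lies in $V_\beta\subseteq M$ and has rank less than $\beta<j(\kappa)$, so by (4) it lies in $j(A\cap V_\kappa)$. By Step 2 and since $\kappa$ is a limit ordinal, the elements of $A\cap V_\kappa$ with first coordinate $0$ are exactly the triples $(0,\iota,\theta(\iota))$, $\iota\in I$. So, by elementarity,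 $j(\theta|_I)(k)=\theta(k)$.

**Step 4: the point $(k,x)$ of $j(X_I)$.** We collect in $x$ everything that $U$ will need. Let
$$x=\Bigl\{j(f)(k):f\in\prod_{\iota\in I}\theta(\iota)\Bigr\}.$$
By elementarity $j(f)(k)\in j(\theta|_I)(k)=\theta(k)$, so $x\subseteq\theta(k)$. By Step 2, $|x|\le2^\kappa<k$. Also $x\neq\emptyset$, since the product is nonempty. As $\theta(k)$ and $2^\kappa$ are less than the limit ordinal $\beta$, both $x$ and a surjection $2^\kappa\to x$ lie in $V_\beta\subseteq M$. In $M$, $k$ is a cardinal and the ordinal $2^\kappa$ (computed in $V$) is less than $k$; so $|x|^M<k$. Hence $M$ sees that $k\in j(I)$ and $x\in P_k(j(\theta|_I)(k))$, that is, $(k,x)\in j(X_I)$.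

**Step 5: the ultrafilter.** Put $U=\{Z\subseteq X_I:(k,x)\in j(Z)\}$. It is upward closed, and since $j(\emptyset)=\emptyset$, $j(X_I\setminus Z)=j(X_I)\setminus j(Z)$ and $(k,x)\in j(X_I)$, it contains exactly one of $Z$, $X_I\setminus Z$, and not $\emptyset$. For $\nu<\kappa$ and $Z_i\subseteq X_I$ ($i<\nu$) we have $j(\bigcap_{i<\nu}Z_i)=\bigcap_{i<\nu}j(Z_i)$, because $\nu$ is below the critical point. So $U$ is a $\kappa$-complete ultrafilter, hence $\lambda$-complete by Step 1. For $f\in\prod_{\iota\in I}\theta(\iota)$, the set $\{(\iota,y)\in X_I:f(\iota)\in y\}$ is in $U$ iff $j(f)(k)\in x$, which holds by definition of $x$. So (U) holds, and (S) follows by Theorem 2. $\blacksquare$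

**Corollary (d).** If ZFC + "there is a proper class of strongly compact cardinals" is consistent, then so is ZFC + (S) + "Ord is not Woodin".

*Proof.* Consider the theory $T$: ZFC + "there is a proper class of strongly compact cardinals" + "no inaccessible cardinal is a limit of strongly compact cardinals".

**Step 1: $T$ is consistent.** We cut off the universe at the first place where it can be cut. Start with a model of ZFC + "there is a proper class of strongly compact cardinals". If there is an inaccessible $\delta$ with $V_\delta\models$ "there is a proper class of strongly compact cardinals", take the least such $\delta$ and pass to $V_\delta$, which is a model of ZFC; otherwise keep $V$. In both cases the resulting model $N$ has a proper class of strongly compact cardinals.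

Suppose that in $N$ some inaccessible $\kappa$ is a limit of strongly compact cardinals. Each of these below $\kappa$ remains strongly compact in $V_\kappa$, since for a set in $V_\kappa$ all filters and ultrafilters on it are in $V_\kappa$. So $V_\kappa\models$ "there is a proper class of strongly compact cardinals". If $N=V$, this contradicts the assumption that there was no such $\delta$. If $N=V_\delta$, then $\kappa<\delta$ is inaccessible in $V$ as well and $V_\kappa$ is the same computed in $N$ or in $V$; this contradicts the minimality of $\delta$. So $N\models T$.

**Step 2: $T$ proves (S).** This is Corollary (b).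

**Step 3: $T$ proves that Ord is not Woodin.** One class without an $A$-strong cardinal is enough. Let $A$ be the class of strongly compact cardinals, and suppose that $\kappa$ is $A$-strong. Take $\sigma\in A$ with $\sigma>\kappa$, take $\beta>\sigma$, and let $j$ be as in the definition for $\beta$. Then $\sigma\in A\cap V_\beta\subseteq j(A)$ and $\sigma<\beta<j(\kappa)$, so $\sigma\in j(A\cap\kappa)$ by (4), because $A\cap V_\kappa=A\cap\kappa$. Let $\alpha<\kappa$. Then $j(\alpha)=\alpha<\kappa<\sigma$, so $j(A\cap\kappa)$ has an element greater than $j(\alpha)$. By elementarity $A\cap\kappa$ has an element greater than $\alpha$. As $\alpha<\kappa$ was arbitrary, $\kappa$ is a limit of strongly compact cardinals. Being a critical point, $\kappa$ is measurable and hence inaccessible, which contradicts $T$. $\blacksquare$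

In other words, (S) does not imply "Ord is Woodin", under the stated consistency assumption.

**Remark.** By T. Wilson (*The large cardinal strength of weak Vopěnka's principle*, J. Math. Log. 22 (2022)), the weak Vopěnka principle is equivalent to "Ord is Woodin". So by Corollary (c) it implies (S), and by Corollary (d) it is not implied by (S), under the stated consistency assumption. Nothing above depends on this remark.
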